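# Real spectra of doubly stochastic matrices that no symmetric one attains

## Does symmetry cost anything? Orders one, two and three

A **doubly stochastic** matrix (DS for short) is an entrywise nonnegative real matrix in which every row sum and every column sum equals $1$. An $n\times n$ matrix **realizes** a list $\lambda=(\lambda_1,\dots,\lambda_n)$ if the $\lambda_i$ are its eigenvalues, counted with multiplicity. Put
$$\Theta_n^R=\{\lambda\in\mathbb R^n:\ \lambda\text{ is realized by some } n\times n \text{ DS matrix}\},$$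
$$\Theta_n^s=\{\lambda\in\mathbb R^n:\ \lambda\text{ is realized by some symmetric } n\times n \text{ DS matrix}\}.$$

Clearly $\Theta_n^s\subseteq\Theta_n^R$. Which lists lie in $\Theta_n^R$ is the real doubly stochastic inverse eigenvalue problem (RDIEP), and which lie in $\Theta_n^s$ is the symmetric one (SDIEP). We ask whether the two problems have the same answer, that is, whether every real list realized by a DS matrix is also realized by a symmetric one.

The answer that one would first guess is yes. The eigenvalues are real, the constraints treat rows and columns alike, and real spectra are what symmetric matrices have. Let us test this guess.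

We use four standard facts. Write $\mathbf 1$ for the all-ones column and $J=\mathbf 1\mathbf 1^T$, with sizes clear from the context.

- If all row and column sums of $A$ are $1$, then $A\mathbf 1=\mathbf 1$ and $\mathbf 1^TA=\mathbf 1^T$. Hence $\mathbb R^n=\langle\mathbf 1\rangle\oplus\mathbf 1^\perp$ is a splitting into $A$-invariant subspaces, and the eigenvalues of $A$ are $1$ together with those of $A|_{\mathbf 1^\perp}$. Nonnegativity is not used here.
- Every eigenvalue of a DS matrix has modulus at most $1$, since the maximal absolute row sum is $1$.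
- A real normal matrix with real eigenvalues is symmetric, since it is unitarily diagonalizable with a real diagonal.
- A convex function on a closed interval attains its maximum at an endpoint.

**Orders one and two.** For $n=1$ there is one DS matrix. For $n=2$ every DS matrix is $\begin{pmatrix}\alpha&1-\alpha\\1-\alpha&\alpha\end{pmatrix}$, which is symmetric. The guess holds.

**Normal matrices.** Permutation matrices and circulants are normal. By the third fact, whenever they have real spectrum they are already symmetric. So a counterexample must come from a non-normal matrix.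

**A nonsymmetric example of order three.** Take $u=(1,-1,0)^T$, $v=(1,1,-2)^T$ and
$$A=\tfrac13J+\tfrac16uv^T=\begin{pmatrix}\frac12&\frac12&0\\ \frac16&\frac16&\frac23\\ \frac13&\frac13&\frac13\end{pmatrix}.$$
Since $u,v\perp\mathbf 1$, the row and column sums are $1$. On $\mathbf 1^\perp$ the matrix acts as $\frac16uv^T$, which squares to zero because $v^Tu=0$. So $A$ realizes $(1,0,0)$, and so does the symmetric matrix $\frac13J$. Again no counterexample.

**Order three in full.** The equality $\Theta_3^s=\Theta_3^R$ is known; here is a derivation by hand. Let $A$ be a $3\times3$ DS matrix with spectrum $(1,\lambda_2,\lambda_3)$, $1\ge\lambda_2\ge\lambda_3$. Put $\tau=\operatorname{tr}A=1+\lambda_2+\lambda_3$ and $D=\lambda_2-\lambda_3\ge0$. From $2(\lambda_2^2+\lambda_3^2)=(\lambda_2+\lambda_3)^2+D^2$,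
$$D^2=2(\operatorname{tr}A^2-1)-(\tau-1)^2. \tag{1}$$

Let $S=\frac12(A+A^T)$ and $K=\frac12(A-A^T)$. Then $S$ is symmetric DS with trace $\tau$. Since $\operatorname{tr}(SK)=0$ and $\operatorname{tr}K^2=-\|K\|_F^2$, where $\|\cdot\|_F$ is the Frobenius norm,
$$\operatorname{tr}A^2=\operatorname{tr}S^2-\|K\|_F^2\le\operatorname{tr}S^2. \tag{2}$$
By (1), applied to $A$ and to $S$, $D^2\le D_S^2$, where $D_S$ is the gap between the two remaining eigenvalues of $S$.

Let $d_1,d_2,d_3\ge0$ be the diagonal of $S$. The row sums force $s_{12}=\frac12(1-\tau+2d_3)$ and similarly for $s_{13},s_{23}$, so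
$$\operatorname{tr}S^2=\sum d_i^2+2\cdot\tfrac14\sum(1-\tau+2d_i)^2=3\sum d_i^2+\tfrac12(1-\tau)(3+\tau).$$
Inserting this in (1) gives
$$D_S^2=6\sum d_i^2+(1-\tau)(3+\tau)-2-(1-\tau)^2=6\sum d_i^2-2\tau^2\le 4\tau^2,$$
because $d_i\ge0$ gives $\sum d_i^2\le\tau^2$. Hence $D\le2\tau$, which says $2+\lambda_2+3\lambda_3\ge0$. Now take
$$S'=\tfrac13J+\tfrac{\lambda_2}{6}\,vv^T+\tfrac{\lambda_3}{2}\,uu^T,\qquad u=(1,-1,0)^T,\ v=(1,1,-2)^T .$$
It is symmetric, has row sums $1$ and realizes $(1,\lambda_2,\lambda_3)$. Its distinct entries are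
$$\tfrac16(2+\lambda_2+3\lambda_3),\quad \tfrac16(2+\lambda_2-3\lambda_3),\quad \tfrac13(1-\lambda_2),\quad \tfrac13(1+2\lambda_2).$$
The first is $\ge0$ as just shown. For the second, $\lambda_3\le\lambda_2\le1$ gives $2+\lambda_2-3\lambda_3\ge2-2\lambda_2\ge0$. The third is clear. For the fourth, $0\le2+\lambda_2+3\lambda_3\le2+4\lambda_2$. So $S'$ is DS, and the guess holds for $n=3$.

## The symmetric part of a matrix, and where it stops helping

The proof for $n=3$ suggests the approach a sensible person would try in general: replace $A$ by $S=\frac12(A+A^T)$. By (2), if $A\ne A^T$ then $\operatorname{tr}S^2>\operatorname{tr}A^2$, so $S$ *never* has the spectrum of a nonsymmetric $A$. In the example above, the formula for $D_S$ gives $D_S^2=6\left(\frac14+\frac1{36}+\frac19\right)-2=\frac13$, so $S$ has spectrum $\left(1,\frac1{2\sqrt3},-\frac1{2\sqrt3}\right)$ instead of $(1,0,0)$.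

For $n=3$ this did no harm. Besides the eigenvalue $1$, the list is determined by the two numbers $\tau$ and $D$. The symmetric part keeps $\tau$ and can only enlarge $D$, and every $D$ between $0$ and $2\tau$ (with $\lambda_2\le 1$) is symmetrically attainable. For $n\ge4$ there are at least three further eigenvalues, and the trace together with the trace of the square no longer determines the list. That $S$ exists then tells us nothing about a symmetric matrix with the list of $A$.

In fact the guess is false for every $n\ge4$. To see this we pick lists for which symmetry is as rigid as possible.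

## Lists with one repeated eigenvalue, and three theorems

Write $x^{(r)}$ for $x$ repeated $r$ times, and put $m=\lfloor n/2\rfloor$. We study the lists $(1,a^{(n-2)},c)$ with $c\le a<1$. A symmetric matrix with such a spectrum is determined by one vector, the eigenvector for $c$. A nonsymmetric one may have Jordan blocks at $a$, and so has much more freedom.

**Theorem 1.** For each $n\ge4$ there are explicit $0<a<1$ and $c<a$ with $(1,a^{(n-2)},c)\in\Theta_n^R\setminus\Theta_n^s$. In particular $\Theta_n^s\subsetneq\Theta_n^R$ for every $n\ge4$. Examples are $(1,\frac25,\frac25,-\frac45)$ for $n=4$ and $(1,\frac8{23},\frac8{23},\frac8{23},-\frac{16}{23})$ for $n=5$.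

**Theorem 2 (sharp symmetric threshold).** Let $n\ge4$, $0<a<1$ and $k=1+\frac{na}{1-a}$. If $m\ge3$, assume $k+\sqrt k\le3$. Put $\Phi=2(k+1/k)$ if $m=2$ and $\Phi=2m$ if $m\ge3$. For $c\le a$,
$$(1,a^{(n-2)},c)\in\Theta_n^s\iff\frac{a-c}{1-a}\le\frac{\Phi}{n}.$$

**Theorem 3.** For each $n\ge4$, the set $\Theta_n^R\setminus\Theta_n^s$ has nonempty interior relative to the hyperplane $\{\lambda_1=1\}$. In particular it contains lists with pairwise distinct entries that are realized by entrywise positive, diagonalizable DS matrices.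

Together with orders one to three, Theorem 1 shows that $\Theta_n^s=\Theta_n^R$ holds exactly when $n\le3$.

We first turn the symmetric problem into a question about one vector and solve it. Then we build nonsymmetric matrices that exceed the resulting bound.

## Symmetric matrices with spectrum $(1,a^{(n-2)},c)$ as vectors

**Lemma 4.** Let $n\ge4$, $0<a<1$, $c<a$, and put
$$\mu=\frac{a-c}{1-a}>0,\qquad k=1+\frac{na}{1-a}>1.$$
Then $(1,a^{(n-2)},c)\in\Theta_n^s$ if and only if there is a vector $w\in\mathbb R^n$ with $\sum w_i=0$, $\sum w_i^2=n\mu$ and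
$$w_iw_j\le1\quad(i\ne j),\qquad w_i^2\le k. \tag{3}$$

*Proof.* Let $S$ be symmetric DS with this spectrum. Since $a,c<1$, the eigenvalue $1$ is simple, with eigenvector $\mathbf 1$. Let $u\perp\mathbf 1$ be a unit eigenvector for $c$. On the orthogonal complement of $\langle\mathbf 1,u\rangle$ the matrix $S$ acts as $a$. Therefore
$$S=aI+\tfrac{1-a}nJ-(a-c)uu^T, \tag{4}$$
since both sides act as $1$ on $\mathbf 1$, as $a-(a-c)=c$ on $u$, and as $a$ on the rest. Put $w=\sqrt{n\mu}\,u$. Then $\sum w_i=0$, $\sum w_i^2=n\mu$, and $(a-c)u_iu_j=(1-a)\mu u_iu_j=\frac{1-a}nw_iw_j$. So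
$$S_{ij}=\tfrac{1-a}n(1-w_iw_j)\ (i\ne j),\qquad S_{ii}=\tfrac{1-a}n\Bigl(\tfrac{na}{1-a}+1-w_i^2\Bigr)=\tfrac{1-a}n(k-w_i^2).$$
Nonnegativity of $S$ is exactly (3). Conversely, given $w$, put $u=w/\|w\|$ and define $S$ by (4). It is symmetric with $S\mathbf 1=\mathbf 1$, has the required spectrum, and is nonnegative by the same formulas. $\square$

So for given $a$ we must decide how large $\sum w_i^2$ can be for a zero-sum vector obeying (3).

**An example.** Let $n=4$. The vector $(1,1,-1,-1)$ is always allowed and has $\sum w_i^2=4$. We can do better with $(\sqrt k,\frac1{\sqrt k},-\sqrt k,-\frac1{\sqrt k})$: products of entries of equal sign are $1$, products of entries of opposite sign are negative, and squares are at most $k$. This gives $\sum w_i^2=2(k+\frac1k)\ge4$. For $a=\frac25$ we have $k=1+\frac{8/5}{3/5}=\frac{11}3$ and $2(k+\frac1k)=\frac{260}{33}$. So $\mu=\frac{65}{33}$ is attained symmetrically, with $c=\frac25-\frac35\cdot\frac{65}{33}=-\frac{43}{55}$. Theorem 2 says that no smaller $c$ is possible for this $a$.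

## The largest square sum of a zero-sum vector

**Lemma 5.** Let $n,a,k,\Phi$ be as in Theorem 2. If $w\ne0$, $\sum w_i=0$ and (3) holds, then $\sum w_i^2\le\Phi$.

The proof uses that (3) restricts only entries of equal sign. If an entry has modulus $z>1$, every other entry of the same sign has modulus at most $1/z$. So each sign class contains at most one large entry, which pushes its companions down.

Let $P=\{i:w_i>0\}$ and $N=\{i:w_i<0\}$, both nonempty. Put
$$L=\sum_{i\in P}w_i=\sum_{i\in N}|w_i|>0,\qquad p=\min(|P|,|N|),\qquad 1\le p\le m .$$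

**Step 1: bound the squares in one sign class by $L$.** For $R\in\{P,N\}$ we claim
$$\sum_{i\in R}w_i^2\le\max\Bigl(L,\ k-1+\frac L{\sqrt k}\Bigr). \tag{5}$$
Let $z=\max_{i\in R}|w_i|$. If $z\le1$, then $w_i^2\le|w_i|$ on $R$ and the sum is at most $L$. If $z>1$, single out one entry of modulus $z$. The others have modulus at most $1/z$, and their moduli add up to $L-z$, so
$$\sum_{i\in R}w_i^2\le z^2+\tfrac1z(L-z)=z^2-1+\tfrac Lz .$$
The right side is convex in $z>0$, and $1<z\le\sqrt k$ by (3). So it is at most the larger of its values at $z=1$ and $z=\sqrt k$, namely $L$ and $k-1+L/\sqrt k$.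

**Step 2: bound $L$ by $p$.** We claim
$$L\le\max\Bigl(p,\ \sqrt k+\frac{p-1}{\sqrt k}\Bigr). \tag{6}$$
Let $R$ be a sign class with $p$ elements and $z=\max_R|w_i|$. If $z\le1$, then $L\le p$. If $z>1$, then $L\le z+\frac{p-1}z$, which is convex on $[1,\sqrt k]$ with endpoint values $p$ and $\sqrt k+\frac{p-1}{\sqrt k}$.

**Step 3: combine the bounds for $m=2$.** Here $p\le2$. Put $v=\sqrt k+\frac1{\sqrt k}\ge2$. By (6), $L\le v$ (for $p=1$ the right side of (6) is $\sqrt k\le v$). Substituting in (5), and using $k-1+\frac v{\sqrt k}=k-1+1+\frac1k$,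
$$\sum_Rw_i^2\le\max\bigl(v,\ k+\tfrac1k\bigr).$$
Now $k+\frac1k=v^2-2\ge v$, because $v^2-v-2=(v-2)(v+1)\ge0$. Adding the two sign classes gives $\sum w_i^2\le2(k+\frac1k)=\Phi$.

**Step 4: combine the bounds for $m\ge3$, $k+\sqrt k\le3$.** We split according to which term in (5) matters.

Suppose first that $L\le k+\sqrt k$. Then $k-1+\frac L{\sqrt k}\le k-1+\sqrt k+1=k+\sqrt k$. By (5) each class contributes at most $k+\sqrt k\le3$, and the total is at most $6\le2m$.

Suppose now that $L>k+\sqrt k=\sqrt k(\sqrt k+1)$. Then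
$$L\Bigl(1-\frac1{\sqrt k}\Bigr)\ge(\sqrt k+1)(\sqrt k-1)=k-1,\qquad\text{i.e.}\qquad k-1+\frac L{\sqrt k}\le L.$$
By (5) each class contributes at most $L$, so the total is at most $2L$. It remains to show $L\le m$. If $p\le2$, then (6) would give $L\le\sqrt k+\frac1{\sqrt k}\le\sqrt k+k$, a contradiction. So $p\ge3$. Also $\sqrt k<2$, since $\sqrt k\ge2$ would give $k+\sqrt k\ge6$. Hence $\sqrt k<2\le p-1$ and
$$\sqrt k-1\le(p-1)\frac{\sqrt k-1}{\sqrt k}=(p-1)-\frac{p-1}{\sqrt k},\qquad\text{i.e.}\qquad\sqrt k+\frac{p-1}{\sqrt k}\le p .$$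
By (6), $L\le p\le m$, and the total is at most $2m=\Phi$. This proves Lemma 5. $\square$

**Proof of Theorem 2.** Let $c<a$. If the list is in $\Theta_n^s$, Lemma 4 gives a vector $w$ with $n\mu=\sum w_i^2$, and $n\mu\le\Phi$ by Lemma 5. For the converse, the vectors
$$\Bigl(\sqrt k,\tfrac1{\sqrt k},-\sqrt k,-\tfrac1{\sqrt k}\,[,0]\Bigr)\ (m=2),\qquad\bigl(1^{(m)},(-1)^{(m)}\,[,0]\bigr)\ (m\ge3),$$
with the final $0$ present exactly when $n$ is odd, have sum $0$, satisfy (3) and have square sum $\Phi$. Multiplication by a scalar in $(0,1]$ preserves (3), so every value $0<n\mu\le\Phi$ occurs, and Lemma 4 gives a symmetric DS matrix. For $c=a$ the condition $0\le\Phi/n$ holds, and $aI+\frac{1-a}nJ$ is a symmetric DS realization. $\square$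

## Shifting the repeated eigenvalue to zero

We now need a DS matrix $A$ with spectrum $(1,a^{(n-2)},c)$ and $\mu=\frac{a-c}{1-a}$ above the threshold. It is convenient to pass to $M=\frac1{1-a}(A-aI)$. This matrix has row and column sums $1$, nonnegative off-diagonal entries, diagonal entries at least $-\frac a{1-a}$, and spectrum $(1,0^{(n-2)},-\mu)$. So instead of nonnegative matrices we look for matrices with a slightly negative diagonal and almost all eigenvalues zero. We do this in even order first.

**Proposition 6.** For each $m\ge2$ there are $\kappa_1>0$, $\mu_1>0$ and a real $2m\times2m$ matrix $C$ with all row and column sums $1$, nonnegative off-diagonal entries, diagonal entries $\ge-\kappa_1$, and spectrum $(1,0^{(2m-2)},-\mu_1)$, such that with $k=1+2m\kappa_1$, and $\Phi$ computed from this $k$ and $m$ as in Theorem 2,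
$$\mu_1>\frac\Phi{2m},\qquad\text{and}\quad k+\sqrt k\le3\ \text{ if } m\ge3.$$

The cases $m=2$ and $m\ge3$ need different constructions, because $\Phi$ grows with $k$ in the first case and does not depend on $k$ in the second.

## The matrix of order four

For parameters $x,y$ put
$$A_4=\frac18\begin{pmatrix}4&0&1+x&3-x\\0&0&3-x&5+x\\1+y&3-y&4&0\\3-y&5+y&0&0\end{pmatrix}.$$
Each row and each column sums to $8/8=1$, for all $x,y$. The matrix is symmetric exactly when $x=y$.

**Step 1: compute the spectrum on $\mathbf 1^\perp$.** A basis of this invariant space is $g=(1,1,-1,-1)^T$, $f_1=(1,-1,0,0)^T$, $f_2=(0,0,1,-1)^T$. Directly,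
$$8A_4g=(0,-8,0,8)^T=-4g+4f_1-4f_2,$$
$$8A_4f_1=(4,0,2y-2,-2-2y)^T=2g+2f_1+2yf_2,$$
$$8A_4f_2=(2x-2,-2-2x,4,0)^T=-2g+2xf_1+2f_2 .$$
Halving and subtracting the identity, $4A_4-I$ acts on $\mathbf 1^\perp$ by
$$\begin{pmatrix}-3&1&-1\\2&0&x\\-2&y&0\end{pmatrix}. \tag{7}$$
Its trace is $-3$, its principal $2\times2$ minors are $-2,-2,-xy$, and its determinant is $3xy-2x-2y$. So the characteristic polynomial is
$$z^3+3z^2-(4+xy)z-3xy+2(x+y). \tag{8}$$

**Step 2: choose $x$ and $y$ so that there is a double root.** The polynomial depends on $x,y$ only through the product and the sum, and these are independent unless we insist on $x=y$. We ask for (8) to equal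
$$(z-\rho)^2(z+3+2\rho)=z^3+3z^2-(3\rho^2+6\rho)z+\rho^2(3+2\rho).$$
Comparing coefficients gives
$$xy=3\rho^2+6\rho-4,\qquad x+y=\rho^3+6\rho^2+9\rho-6 .$$
With $q=\rho^2+3\rho-2$ we have $xy=\rho^2+2q$ and $x+y=(\rho+3)q+2\rho$, so
$$(x+y)^2-4xy=q^2(\rho+3)^2+4\rho(\rho+3)q-8q=q^2\bigl[(\rho+3)^2+4\bigr]\ge0,$$
where we used $4\rho(\rho+3)-8=4q$. So real $x,y$ always exist, and they are equal only if $q=0$.

Which $\rho$ is useful? The double eigenvalue of $A_4$ is $a=\frac{1+\rho}4$ and the remaining one is $c=\frac{1-3-2\rho}4=-2a$. For $0<a<1$ this gives $\frac{a-c}{1-a}=\frac{3a}{1-a}$ and $k=\frac{1+3a}{1-a}$. The inequality $\frac{3a}{1-a}>\frac12(k+\frac1k)$ becomes, after multiplication by $2(1-a)(1+3a)$,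
$$6a(1+3a)>(1+3a)^2+(1-a)^2,\qquad\text{i.e.}\qquad4a^2+a-1>0 ,$$
and $4a^2+a-1=\frac14(\rho^2+3\rho-2)=\frac q4$. So the threshold is crossed exactly when $q$ becomes positive, which is where the family leaves its symmetric member $x=y$. We take $\rho=\frac35$, so $q=\frac4{25}$ and $a=\frac25$.

**Step 3: check the entries.** For $\rho=\frac35$ we get $x+y=\frac{222}{125}$ and $xy=\frac{17}{25}$, so
$$x,y=\frac{111\pm4\sqrt{106}}{125},$$
consistent with $\frac{111^2-16\cdot106}{125^2}=\frac{10625}{15625}=\frac{17}{25}$. Since $\sqrt{106}<11$, both numbers lie between $\frac{67}{125}$ and $\frac{155}{125}$, hence in $(0,3)$. So $A_4\ge0$ and $A_4$ is DS. The polynomial (8) is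
$$z^3+3z^2-\tfrac{117}{25}z+\tfrac{189}{125}=\bigl(z-\tfrac35\bigr)^2\bigl(z+\tfrac{21}5\bigr),$$
so the spectrum of $A_4$ is $(1,\frac25,\frac25,-\frac45)$.

**Step 4: pass to $C$.** Let $C=\frac13(5A_4-2I)$. It has row and column sums $1$, nonnegative off-diagonal entries, diagonal entries at least $-\frac23$, and spectrum $(1,0,0,-2)$. So $\kappa_1=\frac23$, $\mu_1=2$, $k=1+4\cdot\frac23=\frac{11}3$, and
$$\frac\Phi4=\frac12\Bigl(\frac{11}3+\frac3{11}\Bigr)=\frac{65}{33}<\frac{66}{33}=\mu_1 .$$
This proves Proposition 6 for $m=2$. $\square$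

**Remark.** $A_4$ is not diagonalizable. Subtracting $\frac35I$ from (7), the upper left $2\times2$ minor is $\left(-\frac{18}5\right)\left(-\frac35\right)-2=\frac4{25}\ne0$, so the eigenspace for $\frac25$ is one-dimensional.

## A bipartite matrix bent by a small diagonal block

Now let $m\ge3$. The threshold is $\frac\Phi{2m}=1$, whatever $k$ is, as long as $k+\sqrt k\le3$. The matrix $\begin{pmatrix}0&J/m\\J/m&0\end{pmatrix}$ has spectrum $(1,0^{(2m-2)},-1)$ and reaches $\mu=1$ with zero diagonal. So any gain $\mu_1=1+\eta$ with $\eta>0$ and a small $\kappa_1$ suffices. Since the trace must be $1-(1+\eta)=-\eta$, some diagonal entry must be negative.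

In $\mathbb R^m$ let $f=(1,-1,0,\dots,0)^T$ and $s=(1,1,0,\dots,0)^T$. Put
$$t=\frac1{5m},\qquad\eta=\frac{4t^2}m,\qquad b=\frac t2,\qquad b'=-\frac{t(m-2)}{2m},$$
$$C=\begin{pmatrix}X&Y\\Z&0\end{pmatrix},\qquad Y=\tfrac1mJ+\tfrac tmf\mathbf 1^T+b\,ff^T,\qquad Z=\tfrac1mJ+\tfrac tm\mathbf 1f^T+b'ff^T,$$
where $X$ is the $m\times m$ matrix with $X_{11}=-t-\frac\eta2$, $X_{22}=t-\frac\eta2$, $X_{12}=X_{21}=\frac\eta2$ and zeros elsewhere. The middle terms of $Y$ and $Z$ repair the row and column sums that $X$ disturbs. The reason for the terms with $b,b'$ will appear in Step 4.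

For $m=3$ the matrix is
$$C=\frac1{1350}\begin{pmatrix}-94&4&0&525&435&480\\4&86&0&375&465&420\\0&0&0&450&450&450\\465&435&450&0&0&0\\495&405&450&0&0&0\\480&420&450&0&0&0\end{pmatrix},$$
and one can check directly that each row and each column adds up to $1350$.

**Step 1: check the signs.** The entries of $f\mathbf 1^T$, $\mathbf 1f^T$ and $ff^T$ lie in $\{0,1,-1\}$, and $|b|,|b'|\le\frac t2$. So all entries of $Y$ and $Z$ are at least $\frac1m-\frac tm-\frac t2=\frac1m\bigl(1-\frac1{5m}-\frac1{10}\bigr)>0$. The off-diagonal entries of $X$ are $\ge0$, and $X_{22}=t-\frac{2t^2}m>0$. The only negative entry of $C$ is $X_{11}=-\kappa_1$ with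
$$\kappa_1=t+\frac{2t^2}m .$$

**Step 2: check the sums.** Since $\mathbf 1^Tf=0$ and $\mathbf 1^T\mathbf 1=m$,
$$X\mathbf 1=-tf,\quad Y\mathbf 1=\mathbf 1+tf,\quad Z\mathbf 1=\mathbf 1,\qquad\mathbf 1^TX=-tf^T,\quad\mathbf 1^TY=\mathbf 1^T,\quad\mathbf 1^TZ=\mathbf 1^T+tf^T .$$
So the row sums are given by $X\mathbf 1+Y\mathbf 1=\mathbf 1$ and $Z\mathbf 1=\mathbf 1$, and the column sums by $\mathbf 1^TX+\mathbf 1^TZ=\mathbf 1^T$ and $\mathbf 1^TY=\mathbf 1^T$.

**Step 3: split off a large kernel and find a four-dimensional block.** Let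
$$K=\{(x;0):x_1=x_2=0,\ \mathbf 1^Tx=0\}\oplus\{(0;y):\mathbf 1^Ty=0,\ y_1=y_2\},$$
of dimension $(m-3)+(m-2)=2m-5$. For $(x;0)\in K$ we have $Xx=0$, and $Zx=0$ because $\mathbf 1^Tx=f^Tx=0$. For $(0;y)\in K$ we have $Yy=0$ because $\mathbf 1^Ty=f^Ty=0$. So $CK=0$. The orthogonal complement of $K$ has dimension $5$ and contains
$$e=(\mathbf 1;\mathbf 1),\quad\omega=(\mathbf 1;-\mathbf 1),\quad G=(s-\tfrac2m\mathbf 1;0),\quad F=(f;0),\quad F'=(0;f).$$
These are nonzero (for $G$ this uses $m\ge3$) and pairwise orthogonal, as $\mathbf 1^T(s-\frac2m\mathbf 1)=0$, $\mathbf 1^Tf=0$ and $f^Ts=0$. So they form a basis of the complement.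

We compute the images, using
$$Xs=-tf,\qquad Xf=-ts-\eta f,\qquad f^Tf=2 .$$
First, $Ce=e$ by Step 2. Next, $C\omega=(X\mathbf 1-Y\mathbf 1;Z\mathbf 1)=(-\mathbf 1-2tf;\mathbf 1)$, so
$$C\omega=-\omega-2tF .$$
The vector $s-\frac2m\mathbf 1$ is orthogonal to $\mathbf 1$ and $f$, so $Z$ kills it, and $X(s-\frac2m\mathbf 1)=-tf+\frac{2t}mf$. Hence
$$CG=-t\bigl(1-\tfrac2m\bigr)F .$$
For $F$ we get $Zf=\frac{2t}m\mathbf 1+2b'f$, and writing $-ts=-t(s-\frac2m\mathbf 1)-\frac{2t}m\mathbf 1$,
$$CF=\bigl(-ts-\eta f;\ \tfrac{2t}m\mathbf 1+2b'f\bigr)=-tG-\tfrac{2t}m\omega-\eta F+2b'F' .$$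
Finally $Yf=2bf$, so
$$CF'=2bF .$$
Thus $\mathbb R^{2m}=K\oplus\langle e\rangle\oplus\langle\omega,G,F,F'\rangle$ is a splitting into invariant subspaces.

**Step 4: make the four-dimensional block nearly nilpotent.** In the basis $\omega,G,F,F'$ the characteristic polynomial of the block is
$$\det\begin{pmatrix}\lambda+1&0&\frac{2t}m&0\\0&\lambda&t&0\\2t&t(1-\frac2m)&\lambda+\eta&-2b\\0&0&-2b'&\lambda\end{pmatrix}.$$
Off the diagonal, only the third row and the third column are nonzero: $F$ is coupled to each of $\omega,G,F'$, and these are not coupled among themselves. So the only permutations that contribute are the identity and the transpositions of $F$ with one of the other three. Each transposition contributes minus the product of its two off-diagonal entries, times the two remaining diagonal entries. The determinant is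
$$(\lambda+1)\lambda^2(\lambda+\eta)-\tfrac{4t^2}m\lambda^2-\bigl[t^2(1-\tfrac2m)+4bb'\bigr](\lambda+1)\lambda . \tag{9}$$

Here one sees what each ingredient does. The coupling of $F$ with $\omega$ has product $\frac{4t^2}m$ and moves the eigenvalue $-1$. But the coupling of $F$ with $G$ has product $t^2(1-\frac2m)>0$. If we had taken $b=b'=0$, then (9) divided by $\lambda$ would have the value $-t^2(1-\frac2m)\ne0$ at $\lambda=0$, so the eigenvalue $0$ would be only simple in this block. We must cancel this term by $4bb'$, and so $b$ and $b'$ must have opposite signs. In the orthogonal basis $\omega,G,F,F'$ a symmetric matrix has only nonnegative coupling products: with basis vectors $v_i$, the product of the $(i,j)$ and $(j,i)$ entries is $(v_i^TSv_j)^2/(\|v_i\|^2\|v_j\|^2)$. So this cancellation is not available to a symmetric matrix.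

With our choice, $4bb'=-t^2\frac{m-2}m=-t^2(1-\frac2m)$, and the bracket in (9) vanishes. Since also $\frac{4t^2}m=\eta$, the polynomial equals
$$\lambda^2\bigl[(\lambda+1)(\lambda+\eta)-\eta\bigr]=\lambda^3(\lambda+1+\eta).$$
Counting $0^{(2m-5)}$ from $K$ and $1$ from $e$, the spectrum of $C$ is $(1,0^{(2m-2)},-(1+\eta))$.

**Step 5: compare with the threshold.** We have $\mu_1=1+\eta>1=\frac\Phi{2m}$, and
$$k=1+2m\kappa_1=1+2mt+4t^2=1+\tfrac25+\tfrac4{25m^2}<\tfrac32,$$
so $k+\sqrt k<\frac32+\frac32=3$. This proves Proposition 6 for $m\ge3$. $\square$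

**Remark.** On the four-dimensional block, $C$ has rank $3$. The images contain nonzero multiples of $F$, namely $CG$ and $CF'$, and modulo $F$ the images of $\omega$ and $F$ are $-\omega$ and $-tG-\frac{2t}m\omega+2b'F'$, which are independent. So the eigenvalue $0$ has a single Jordan block there, of size $3$.

## Doubly stochastic matrices in every order $n\ge4$: proof of Theorem 1

Let $n\ge4$, $m=\lfloor n/2\rfloor$, $\nu=\frac{2m}n$, and take $C,\kappa_1,\mu_1$ from Proposition 6.

**Step 1: enlarge $C$ by one row and column when $n$ is odd.** Put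
$$M=C\quad(n=2m),\qquad M=\begin{pmatrix}\nu C&\frac1n\mathbf 1\\\frac1n\mathbf 1^T&\frac1n\end{pmatrix}\quad(n=2m+1).$$
For odd $n$ the row and column sums are $\nu+\frac1n=\frac{2m+1}n=1$, and for the last row and column $\frac{2m}n+\frac1n=1$. In both cases off-diagonal entries are nonnegative and diagonal entries are at least $-\kappa$ with $\kappa=\nu\kappa_1$.

The spectrum of $M$ is $(1,0^{(n-2)},-\nu\mu_1)$. For $n$ even, $\nu=1$ and this is the spectrum of $C$. Let $n$ be odd. The space $\{(x;0):\mathbf 1^Tx=0\}$ is invariant, since $\mathbf 1^TCx=\mathbf 1^Tx=0$ and the last coordinate of the image is $\frac1n\mathbf 1^Tx=0$. There $M$ acts as $\nu C|_{\mathbf 1^\perp}$. Because $C$ has row and column sums $1$, the eigenvalues of $C|_{\mathbf 1^\perp}$ are $0^{(2m-2)},-\mu_1$, so this space contributes $0^{(2m-2)}$ and $-\nu\mu_1$. The complementary space $\langle(\mathbf 1;0),(0;1)\rangle$ is also invariant: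
$$M(\mathbf 1;0)=\nu(\mathbf 1;0)+\tfrac{2m}n(0;1),\qquad M(0;1)=\tfrac1n(\mathbf 1;0)+\tfrac1n(0;1).$$
There $M$ has the eigenvalue $1$, with eigenvector $\mathbf 1\in\mathbb R^n$, and trace $\nu+\frac1n=1$. So its other eigenvalue there is $0$. In total $0$ occurs $2m-1=n-2$ times.

**Step 2: shift back to a nonnegative matrix.** Let $a=\frac\kappa{1+\kappa}\in(0,1)$, so that $\frac a{1-a}=\kappa$, and let $A=aI+(1-a)M$. Its off-diagonal entries are $\ge0$, its diagonal entries are at least $a-(1-a)\kappa=0$, and its row and column sums are $1$. So $A$ is DS, and its spectrum is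
$$\lambda=(1,a^{(n-2)},c),\qquad c=a-(1-a)\nu\mu_1<a .$$
Hence $\lambda\in\Theta_n^R$.

**Step 3: compare with Theorem 2.** The parameter of Theorem 2 is
$$1+\frac{na}{1-a}=1+n\kappa=1+n\nu\kappa_1=1+2m\kappa_1,$$
which is exactly the $k$ of Proposition 6. So $\Phi$ is the same in both statements, and for $m\ge3$ the hypothesis $k+\sqrt k\le3$ holds. Since
$$\frac{a-c}{1-a}=\nu\mu_1>\nu\cdot\frac\Phi{2m}=\frac\Phi n,$$
Theorem 2 gives $\lambda\notin\Theta_n^s$. This proves Theorem 1. $\square$

The resulting lists are as follows.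

- For $n=4$: $\kappa=\frac23$, $a=\frac25$, $c=\frac25-\frac35\cdot2=-\frac45$. The symmetric limit for this $a$ was $-\frac{43}{55}>-\frac45$.
- For $n=5$: $\kappa=\frac45\cdot\frac23=\frac8{15}$, $a=\frac8{23}$, $c=\frac8{23}-\frac{15}{23}\cdot\frac85=-\frac{16}{23}$.
- For $n\ge6$: $\kappa=\frac{2m}n\left(\frac1{5m}+\frac2{25m^3}\right)$, $a=\frac\kappa{1+\kappa}$, $c=a-(1-a)\frac{2m}n\left(1+\frac4{25m^3}\right)$. For instance, $n=6$ gives $\kappa=\frac{47}{675}$, $a=\frac{47}{722}$ and $c=\frac{47-679}{722}=-\frac{316}{361}$.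

## An open set of lists: proof of Theorem 3

The matrices found so far have repeated eigenvalues and may have zero entries. One could suspect that the gap between the two sets is confined to such degenerate lists, and Theorem 3 says that it is not. We use two more textbook facts. First, if a real matrix $B$ has only real eigenvalues, then $B=VTV^T$ with $V$ orthogonal and $T$ upper triangular, the eigenvalues appearing on the diagonal of $T$ in any prescribed order (real Schur form). Second, each entry of a matrix is bounded in modulus by the spectral norm.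

**Step 1: $\Theta_n^s$ is closed.** Let $\lambda^{(j)}\to\lambda$ with $\lambda^{(j)}$ realized by symmetric DS matrices $S_j$. The symmetric DS matrices form a compact set, so along a subsequence $S_j\to S$, again symmetric DS. The characteristic polynomials of the $S_j$ converge to that of $S$ and also to $\prod_i(z-\lambda_i)$. So $S$ realizes $\lambda$.

**Step 2: move to an entrywise positive matrix.** Let $\lambda=(1,\lambda_2,\dots,\lambda_n)\in\Theta_n^R\setminus\Theta_n^s$ be the list of Theorem 1, realized by the DS matrix $A$. For $0<\varepsilon<1$ put $A_\varepsilon=(1-\varepsilon)A+\frac\varepsilon nJ$. This is DS with all entries at least $\frac\varepsilon n$. Both $A$ and $J$ preserve $\mathbf 1^\perp$, and $J=0$ there, so the spectrum of $A_\varepsilon$ is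
$$\lambda^\varepsilon=(1,(1-\varepsilon)\lambda_2,\dots,(1-\varepsilon)\lambda_n).$$
As $\varepsilon\to0$, $\lambda^\varepsilon\to\lambda$. The complement of $\Theta_n^s$ is open by Step 1, so we can fix $\varepsilon$ with $\lambda^\varepsilon\notin\Theta_n^s$.

**Step 3: move each eigenvalue independently.** Positive entries leave room for any small perturbation with zero row and column sums. We want one that changes the eigenvalues in a controlled way even though $A_\varepsilon$ need not be diagonalizable, and the Schur form provides it. Let $Q$ be orthogonal with first column $\mathbf 1/\sqrt n$. Since $A_\varepsilon\mathbf 1=\mathbf 1$ and $\mathbf 1^TA_\varepsilon=\mathbf 1^T$,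
$$Q^TA_\varepsilon Q=1\oplus B,$$
where $B$ is real of order $n-1$ with the real eigenvalues $(1-\varepsilon)\lambda_i$, $i=2,\dots,n$. Write $B=VTV^T$ in real Schur form, with these numbers on the diagonal of $T$ in this order. For $\delta=(\delta_2,\dots,\delta_n)\in\mathbb R^{n-1}$ put
$$E=Q\bigl(0\oplus V\operatorname{diag}(\delta)V^T\bigr)Q^T,\qquad A'=A_\varepsilon+E .$$
Then $E\mathbf 1=0$ and $\mathbf 1^TE=0$, so $A'$ has row and column sums $1$. The matrix $E$ is symmetric with eigenvalues $0,\delta_2,\dots,\delta_n$, so its spectral norm is $\max|\delta_i|$ and all its entries have modulus at most $\max|\delta_i|$. If $\max|\delta_i|\le\frac\varepsilon n$, then $A'\ge0$ and $A'$ is DS. Moreover $Q^TA'Q=1\oplus V(T+\operatorname{diag}(\delta))V^T$, and $T+\operatorname{diag}(\delta)$ is upper triangular. So the spectrum of $A'$ is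
$$\bigl(1,(1-\varepsilon)\lambda_2+\delta_2,\dots,(1-\varepsilon)\lambda_n+\delta_n\bigr).$$

**Step 4: conclude.** As $\delta$ runs through $\max|\delta_i|\le\frac\varepsilon n$, these lists fill a neighborhood of $\lambda^\varepsilon$ in the hyperplane $\{\lambda_1=1\}$, and this neighborhood lies in $\Theta_n^R$. Since $\Theta_n^s$ is closed and $\lambda^\varepsilon\notin\Theta_n^s$, a possibly smaller neighborhood also avoids $\Theta_n^s$. So $\Theta_n^R\setminus\Theta_n^s$ has nonempty interior relative to $\{\lambda_1=1\}$.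

Within this smaller neighborhood, choose $\delta$ with $\max|\delta_i|<\frac\varepsilon n$ such that all $n$ entries of the list are distinct. This is possible because coincidences among the entries, and with $1$, exclude only finitely many hyperplanes in $\delta$-space. The corresponding $A'$ has all entries at least $\frac\varepsilon n-\max|\delta_i|>0$, and it is diagonalizable because its eigenvalues are distinct. This proves Theorem 3. $\square$
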